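# Simple polygons whose visibility graphs need many conflict-free colors

## 1. Visibility graphs and conflict-free colorings

**Definition (visibility graph).** Let $P$ be a simple polygon. Its *visibility graph* $G(P)$ has the vertices of $P$ as its vertex set, and two vertices $u,v$ are adjacent if the segment $uv$ lies entirely in the closed region bounded by $P$. Every vertex sees itself, so we work with closed neighborhoods $N[v]$.

*Example.* Take the dart with vertices $A=(0,0)$, $B=(2,1)$, $C=(4,0)$, $D=(2,4)$ in this boundary order. The segment $AC$ passes below $B$, hence outside the polygon. The segment $BD$ is vertical and lies inside, and the other four pairs are edges of the polygon. So $G(P)$ is $K_4$ minus the edge $AC$; for instance $N[A]=\{A,B,D\}$ and $N[B]=\{A,B,C,D\}$.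

**Definition (conflict-free coloring).** Choose a set of *guard* vertices and give each guard one of $k$ colors; all other vertices stay uncolored. A vertex $v$ is *satisfied* if some color occurs on exactly one guard in $N[v]$. The assignment is a *conflict-free coloring of $G(P)$ with $k$ colors* if every vertex is satisfied. (The full name is vertex-to-vertex conflict-free chromatic guarding.)

*Example.* In the dart, the single red guard $B$ is a conflict-free coloring with one color, because every vertex sees $B$. If instead $A$ and $C$ are both red, then $A$ and $C$ are satisfied, but $B$ and $D$ see red twice and nothing else, so they are not. Recoloring $C$ blue repairs this: $B$ and $D$ now see red exactly once. Repeating a color spoils it, and leaving vertices uncolored is allowed; the whole proof plays on these two facts.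

**Definition ($x$-monotone chain).** A polygonal chain is *$x$-monotone* if the $x$-coordinates of its vertices strictly increase along it. *Example:* the chain through $(0,0),(1,-2),(2,-1)$ is $x$-monotone; the chain through $(0,0),(1,1),(0,2)$ is not.

## 2. The three-color conjecture and its refutation

How many colors can a simple polygon force? It is known that there are simple polygons whose visibility graphs need at least $3$ colors. The problem, taken from "Some Thoughts on Geometry, Colourings, and Honza's Very Old Research" (http://www.fi.muni.cz/%257Ehlineny/papers/guard-hfest19-sli.pdf), is to prove or disprove the following.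

**Conjecture.** For every simple polygon, its visibility graph has a conflict-free coloring with at most $3$ colors.

The conjecture is false, and no constant number of colors suffices.

**Theorem A.** There is a simple polygon $P$ such that every conflict-free coloring of $G(P)$ uses at least $4$ colors.

**Theorem B.** Let $n_1=3$ and $n_{k+1}=2^k+2+(3\cdot 2^k-1)\,n_k$, so that $n_2=19$, $n_3=215$, $n_4=4955$. For every $k\ge 2$ and every $n\ge n_k$ there is a simple polygon $P$ with $n$ vertices such that every conflict-free coloring of $G(P)$ uses at least $k$ colors. $P$ can be taken to be bounded by an $x$-monotone chain and one edge joining its endpoints. Since $\log_2 n_k\le k^2/2+O(k)$, the maximum number of colors needed by $n$-vertex simple polygons is at least $(\sqrt2-o(1))\sqrt{\log_2 n}$. In particular it is unbounded.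

Theorem A is the case $k=4$ of Theorem B, with $4955$ vertices.

## 3. Polygons with at most six vertices

**At most five vertices: one color.** Recall that every simple $n$-gon can be triangulated by $n-3$ pairwise non-crossing diagonals. For $n=3$ any vertex sees everything. For $n=4$ an endpoint of the one diagonal sees all vertices. For $n=5$ the first diagonal cuts the pentagon into a triangle and a quadrilateral, and the second diagonal is a diagonal of that quadrilateral. A diagonal of a quadrilateral contains exactly one endpoint of each of its sides, so the two diagonals share an endpoint. This vertex has two boundary edges and two diagonals, so it sees the four other vertices. One guard there satisfies everyone.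

**Six vertices: two colors can be needed.** Let
$$a=(0,0),\quad b=(4,0),\quad c=(2,4),\qquad c'=(6,-1),\quad a'=(2,6),\quad b'=(-2,-1),$$
and take the hexagon with boundary order $a,c',b,a',c,b'$. It is the triangle $abc$ with three triangles glued to its sides: $T_1=ac'b$ in the half-plane $y\le 0$, $T_2=ba'c$ in $2x+y\ge 8$, $T_3=cb'a$ in $y\ge 2x$. The triangle $abc$ satisfies $y\ge0$, $2x+y\le 8$, $y\le 2x$, so each $T_i$ meets it only in the common side. Moreover $T_2$ satisfies $y\ge0$ and meets $y=0$ only in $b$; $T_3$ satisfies $2x+y\le8$ and meets that line only in $c$; $T_1$ satisfies $y\le2x$ and meets that line only in $a$. Hence the three triangles meet pairwise in one point, and the hexagon is simple.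

The vertices $a,b,c$ see each other, and each of $a',b',c'$ sees its two boundary neighbors. No other pair is visible. To check this, note which points of the hexagon lie on a few lines: on $y=0$ with $x>0$, exactly $0<x\le 4$; on $x=0$, exactly $0\le y\le\frac32$; on $x=1$, exactly $-\frac16\le y\le\frac{11}4$; on $x=2$, no point with $y<-\frac13$. Then

- $c'c$ and $c'a'$ cross $y=0$ at $x=\frac{26}5$ and $x=\frac{38}7$, both larger than $4$;
- $c'b'$ contains $(2,-1)$, which is outside;
- $a'a$ contains $(1,3)$ and $b'b$ contains $(1,-\frac12)$, both outside;
- $a'b'$ contains $(0,\frac52)$, which is outside.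

So $N[a']=\{a',b,c\}$, $N[b']=\{b',a,c\}$, $N[c']=\{c',a,b\}$.

With one color, every vertex would have to see exactly one guard. Suppose $a$ is a guard. Some $g\in\{a',b,c\}$ is a guard because $a'$ is satisfied. But $b$ sees $a$ and also $g$, so it sees two guards, a contradiction. By the symmetry of the graph none of $a,b,c$ is a guard. Then $a',b',c'$ are all guards, and $a$ sees both $b'$ and $c'$, a contradiction. Two colors suffice: with $a$ red and $a'$ blue, everyone except $a'$ sees red once, and $a'$ sees blue once.

## 4. Terrains, and hardness at the inner vertices

The polygons will be built recursively: copies of a structure that needs $k$ colors are placed inside a larger one. For this it helps to drop the top edge of the polygon and work with a chain.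

**Definition (terrain).** A *terrain* is a sequence of points $p_1,\dots,p_m$, $m\ge3$, with strictly increasing $x$-coordinates, joined by edges into a chain. Two of its vertices *see* each other iff every vertex between them in the sequence lies on or below the segment joining them. Equivalently, the segment is on or above the chain, because the height difference is linear along each edge. The vertices $p_1,p_m$ are the *ends*, the others are *inner*. For a terrain $T$, $N_T[u]$ is the closed neighborhood of $u$; "satisfied" has the same meaning as before.

*Example.* Let $p_1=(0,0)$, $p_2=(1,-2)$, $p_3=(2,-1)$, $p_4=(3,-2)$, $p_5=(4,0)$. The pairs $p_1p_3$, $p_3p_5$, $p_1p_5$ and all consecutive pairs see each other. The vertex $p_3$ hides $p_2$ from $p_4$ and $p_5$, and hides $p_4$ from $p_1$: the segment $p_1p_4$ has height $-\frac43<-1$ at $x=2$, and so has $p_2p_5$. So $p_3$ sees everything, and a single guard at $p_3$ satisfies all vertices.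

**Definition ($k$-hard).** A terrain $T$ is *$k$-hard* if every assignment of colors to a subset of its vertices that satisfies all *inner* vertices uses at least $k$ colors.

*Example.* Every terrain is $1$-hard: there is an inner vertex since $m\ge3$, and it must see a guard. The five-vertex terrain above is not $2$-hard.

Why only the inner vertices? A copy placed inside a larger terrain will have controlled views from its inner vertices. An end has no further vertex of the copy on one side to hide the outside world, so we do not try to control everything it sees.

**Slopes.** Write $s(A,B)$ for the slope of line $AB$. If $A,B,C$ have strictly increasing $x$-coordinates, then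
$$s(A,C)=\frac{(x_B-x_A)\,s(A,B)+(x_C-x_B)\,s(B,C)}{x_C-x_A},$$
a convex combination with positive weights. We call this the *mediant property*. The point $B$ is strictly below segment $AC$ iff $s(A,B)<s(A,C)$, and by the mediant property iff $s(B,C)>s(A,C)$; the same holds with "above" and the inequalities reversed.

**Lemma 1 (closing).** If all inner vertices of a terrain lie strictly below the segment $p_1p_m$, then the chain together with this segment bounds a simple polygon $P$, and $G(P)$ is the visibility graph of the terrain.

*Proof.* The chain meets the segment $p_1p_m$ only at its ends, so $P$ is simple, and its closed region consists of the points on or above the chain and on or below the segment. All vertices lie on or below line $p_1p_m$, so the segments between vertices do too. Hence such a segment lies in the region iff it is on or above the chain. $\square$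

The five-vertex example above satisfies the hypothesis, since its inner vertices have negative height.

**Proposition 2.** For all $k\ge1$ and $n\ge n_k$ there is a $k$-hard terrain with $n$ vertices and with no three consecutive vertices collinear. For $k\ge2$ all its inner vertices lie strictly below the segment joining its ends.

By Lemma 1, this gives the polygons of Theorem B. A conflict-free coloring of $G(P)$ satisfies in particular all inner vertices of the terrain, so it uses at least $k$ colors. The collinearity condition guarantees that all $n$ points are genuine corners: at $p_1$ and $p_m$ the corner is genuine because $p_2$ and $p_{m-1}$ are strictly below $p_1p_m$.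

The proof is by induction on $k$. For $k=1$ take $n\ge3$ points with increasing $x$-coordinates on $y=-x^2$; no three are collinear, and every terrain is $1$-hard. From here on, **fix $k\ge1$, assume the Proposition for $k$, and put $N=2^k$.** We must build $(k+1)$-hard terrains.

## 5. Pockets, and which sets of vertices a pocket should see

**Definition (pocket).** Let $R$ be a terrain with inner vertices $v_1,\dots,v_N$, and let $I\subseteq\{1,\dots,N\}$ be nonempty. A *pocket for $I$* is a set $T$ of consecutive inner vertices of $R$, containing none of the $v_r$, such that $T$ is a terrain whose visibility graph (also as induced in $R$) is that of a $k$-hard terrain, with the same inner vertices, and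

(a) $N_R[u]=N_T[u]\cup\{v_r:r\in I\}$ for every inner vertex $u$ of $T$;

(b) every vertex of $T$, ends included, sees $v_r$ for every $r\in I$.

*Example.* For $k=1$ a pocket for $\{1,2\}$ can be three consecutive vertices $e,u,f$ whose middle vertex $u$ sees exactly $e,f,v_1,v_2$ and itself, and whose ends see $v_1$ and $v_2$.

**Lemma 3.** Suppose a coloring of a subset of $V(R)$ with colors from a set $C$, $|C|=k$, satisfies all inner vertices of $R$.

(i) If there are two disjoint pockets for $\{i\}$, then $v_i$ is colored.

(ii) If there is a pocket for $I$ and all $v_r$, $r\in I$, are colored, then some color occurs exactly once on $\{v_r:r\in I\}$.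

*Proof.* (i) Suppose $v_i$ is uncolored, and let $T,T'$ be the two pockets. By (a), inner vertices of $T$ see outside $T$ only the uncolored $v_i$. So the coloring restricted to $T$ satisfies all inner vertices of a $k$-hard terrain, and all $k$ colors of $C$ occur in $T$. The same holds for $T'$. By (b), $v_i$ sees all of $T\cup T'$, so every color of $C$ occurs at least twice in $N_R[v_i]$. Then the inner vertex $v_i$ is not satisfied, a contradiction.

(ii) Let $c(I)$ be the set of colors on $\{v_r:r\in I\}$; it is nonempty. Suppose each of them occurs at least twice there. Every inner vertex $u$ of the pocket $T$ sees all $v_r$, $r\in I$, so a color occurring exactly once in $N_R[u]$ is not in $c(I)$. Since $N_R[u]=N_T[u]\cup\{v_r:r\in I\}$, that color occurs exactly once in $N_T[u]$. Keep in $T$ only the guards with colors in $C\setminus c(I)$. All inner vertices of $T$ are still satisfied, with at most $k-|c(I)|\le k-1$ colors. This contradicts $k$-hardness. $\square$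

In (i) one pocket would not be enough for this argument: it shows that $v_i$ sees every color at least once, and that is no contradiction.

**A first plan: all pairs.** Take $k+1$ vertices $v_1,\dots,v_{k+1}$, two pockets for each singleton, and one pocket for each pair. With $k$ colors, all $v_i$ are colored by (i), two of them have the same color, and the pocket for that pair contradicts (ii). Combinatorially this is perfect. The trouble is geometric. A natural pocket is a tiny copy near a point $Q$ to the left of $v_1$, looking right. From $Q$ a vertex $v_r$ is hidden by an earlier one exactly if its slope is smaller than an earlier slope. The next fact shows that two of the required views already exclude each other when their points lie on one vertical line. (It is only motivation; the proof does not use it.)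

**Lemma 4.** Let $v_1,v_2,v_3$ have increasing $x$-coordinates. On a vertical line to the left of $v_1$ there are no two points $Q,Q'$ such that, among these three vertices, $Q$ sees exactly $v_1,v_2$ and $Q'$ sees exactly $v_1,v_3$ (only the $v_r$ acting as obstacles).

*Proof.* Let $x_0$ be the abscissa of the line. For $p<r$, the difference
$$s((x_0,h),v_r)-s((x_0,h),v_p)=\text{const}+h\left(\frac1{x_p-x_0}-\frac1{x_r-x_0}\right)$$
is strictly increasing in $h$. The view of $Q$ means $s(Q,v_1)\le s(Q,v_2)$ and $s(Q,v_3)<s(Q,v_2)$. The view of $Q'$ means $s(Q',v_2)<s(Q',v_1)\le s(Q',v_3)$. Comparing $v_1$ with $v_2$, the difference is nonnegative at $Q$ and negative at $Q'$, so $Q'$ is below $Q$. Comparing $v_2$ with $v_3$, the difference is negative at $Q$ and positive at $Q'$, so $Q'$ is above $Q$. Contradiction. $\square$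

**What replaces the pairs.** The view "$v_1$ and $v_3$ but not $v_2$" skips a vertex. We give up skipping and ask only for intervals. Then more vertices are needed, but a sparse family of intervals suffices.

**Definition (dyadic interval).** For $N=2^m$, the *dyadic intervals* of $\{1,\dots,N\}$ are the sets $\{a2^l+1,\dots,(a+1)2^l\}\subseteq\{1,\dots,N\}$ with $0\le l\le m$, $a\ge0$. There are $2N-1$ of them. We write $[i,j]=\{i,\dots,j\}$.

*Example.* For $N=4$ they are $\{1\},\{2\},\{3\},\{4\},[1,2],[3,4],[1,4]$. The interval $[2,3]$ is not dyadic.

**Lemma 5.** Suppose every $v_r$, $1\le r\le N$, is colored, and on every dyadic interval of size at least $2$ some color occurs exactly once. Then every dyadic interval of size $2^l$ carries at least $l+1$ colors.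

*Proof.* Induction on $l$; $l=0$ is clear. Let $|I|=2^l$ with $l\ge1$ and halves $I_1,I_2$, which are dyadic. Some color occurs exactly once on $I$, so it is missing on one half. That half carries at least $l$ colors by induction, and the unique color is a further one. $\square$

For $N=4$, the colors $1,2,1,3$ satisfy the hypothesis with $3=l+1$ colors on $[1,4]$: the interval $[1,2]$ has $1,2$ once each, $[3,4]$ has $1,3$ once each, and $[1,4]$ has $2$ and $3$ once each.

So the goal is now fixed: **a terrain $R$ with inner vertices $v_1,\dots,v_N$, $N=2^k$, with two disjoint pockets for every singleton and one pocket for every dyadic interval of size at least $2$.** Sections 6–8 build it.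

## 6. Points below the chain with all dyadic views

This section places the $v_r$ and, for every dyadic $I=[i,j]$, a point $Q_I$ vertically below $v_{i-1}$ that sees exactly $v_i,\dots,v_j$ to its right. The vertex $v_0$ is an extra one, with no role in the coloring.

**Lemma 6.** For every $m\ge0$, $N=2^m$, there are points $v_r=(x_r,y_r)$, $0\le r\le N$, with $x_0<\dots<x_N$, and for every dyadic $I=[i,j]$ a number $h_I<y_{i-1}$ such that $Q_I=(x_{i-1},h_I)$ satisfies

(V) $\;s(Q_I,v_i)<s(Q_I,v_{i+1})<\dots<s(Q_I,v_j)$, and $s(Q_I,v_r)<s(Q_I,v_j)$ for $j<r\le N$.

The first half of (V) says that none of $v_i,\dots,v_j$ is hidden by an earlier one; the second says that $v_j$ hides everything after it.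

**Two consequences of (V), needed to run the induction.** Put $O=Q_{[1,N]}$ and $\sigma^*=s(O,v_N)$. For $1\le r\le N$ put $X_r=x_r-x_0$ and $\mu_r=s(v_0,v_r)$. Then

(L) $\;s(Q_I,v_N)\ge\sigma^*$ for every dyadic $I$;

(U) $\;\mu_1<\mu_2<\dots<\mu_N$.

*Proof of (L).* For $I=[1,N]$ there is equality. Let $I=[i,j]\ne[1,N]$.

If $i=1$, then $j<N$. The function
$$h\mapsto s((x_0,h),v_N)-s((x_0,h),v_j)=\text{const}+h\left(\frac1{X_j}-\frac1{X_N}\right)$$
is strictly increasing. By (V) for $[1,N]$ it is positive at $h_{[1,N]}$; by (V) for $I$ it is negative at $h_I$. So $h_I<h_{[1,N]}$. The slope to $v_N$ from a lower point of the same vertical is larger, so $s(Q_I,v_N)>\sigma^*$.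

If $i\ge2$, then $1\le i-1<N$, and (V) for $[1,N]$ gives $s(O,v_{i-1})<s(O,v_N)$. So $v_{i-1}$ lies strictly below line $Ov_N$, hence so does $Q_I$, which is vertically below $v_{i-1}$. Therefore $s(Q_I,v_N)>\sigma^*$. $\square$

*Proof of (U).* Put $h^*=h_{[1,N]}<y_0$. Then
$$\mu_r=\frac{y_r-y_0}{X_r}=\frac{y_r-h^*}{X_r}-\frac{y_0-h^*}{X_r}.$$
The first term is $s(O,v_r)$, strictly increasing in $r$ by (V), and $-\frac{y_0-h^*}{X_r}$ is increasing because $y_0-h^*>0$. $\square$

**Proof of Lemma 6.** Induction on $m$. For $m=0$ take $v_0=(0,0)$, $v_1=(1,0)$, $h_{\{1\}}=-1$; here (V) says nothing.

*The doubling step.* Given a configuration for $N=2^m$, we append a sheared and squeezed copy of it at $v_N$. The copy must be low enough to stay hidden behind $v_N$ from all the old points $Q_I$, yet high enough that some new point below $v_0$ sees everything. By (L), the old points see $v_N$ at slope at least $\sigma^*$. A point slightly higher than $O$ sees $v_N$ at a slope $\sigma'$ slightly smaller than $\sigma^*$. The window between $\sigma'$ and $\sigma^*$ is where the copy goes.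

Let $h^*=h_{[1,N]}<y_0$, choose $h^{**}$ with $h^*<h^{**}<y_0$, and put $O'=(x_0,h^{**})$, $\sigma'=s(O',v_N)<\sigma^*$. Choose $\beta>0$ with $\beta(\mu_N-\mu_1)<\sigma^*-\sigma'$, and then $\gamma$ in the nonempty interval $(\sigma'-\beta\mu_1,\;\sigma^*-\beta\mu_N)$. By (U),
$$\lambda_r:=\beta\mu_r+\gamma\in(\sigma',\sigma^*)\qquad(1\le r\le N),$$
and $\lambda_r$ is strictly increasing in $r$. Let
$$\varphi(x,y)=\bigl(x_N+(x-x_0),\;y_N+\beta(y-y_0)+\gamma(x-x_0)\bigr).$$
This affine map sends $v_0$ to $v_N$, keeps vertical lines vertical and preserves "above"; a slope $t$ becomes $\beta t+\gamma$. Set $v_{N+r}=\varphi(v_r)$ for $1\le r\le N$. Then $s(v_N,v_{N+r})=\lambda_r$ and $x_{N+r}=x_N+X_r$. For dyadic $I\subseteq[1,N]$ keep $Q_I$ and let $Q_{I+N}=\varphi(Q_I)$. Set $h_{[1,2N]}=h^{**}$, so $Q_{[1,2N]}=O'$. The dyadic intervals of $[1,2N]$ are of three kinds.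

*Kind $I+N$ with $I=[i,j]\subseteq[1,N]$.* Since $t\mapsto\beta t+\gamma$ is increasing, (V) transfers through $\varphi$; so does $h_{I+N}<y_{N+i-1}$. For $i=1$ note that $\varphi(v_0)=v_N$, so $Q_{I+N}$ is vertically below $v_N$, as it should be.

*Kind $I=[i,j]\subseteq[1,N]$.* Only the points $v_{N+r}$ are new, and they must be hidden. By (L), $s(v_N,v_{N+r})=\lambda_r<\sigma^*\le s(Q_I,v_N)$. By the mediant property
$$s(Q_I,v_{N+r})<s(Q_I,v_N)\le s(Q_I,v_j),$$
where the last step is an equality if $j=N$ and follows from (V) if $j<N$.

*The interval $[1,2N]$.* All slopes from $O'$ must increase. For $r\le N$,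
$$s(O',v_r)=s(O,v_r)-\frac{h^{**}-h^*}{X_r},$$
which is strictly increasing in $r$. For the new points put $a=x_N-x_0$. By the mediant formula
$$s(O',v_{N+r})=\frac{a\sigma'+X_r\lambda_r}{a+X_r}=\sigma'+\frac{X_r}{a+X_r}(\lambda_r-\sigma').$$
This exceeds $\sigma'=s(O',v_N)$ and is strictly increasing in $r$, because $X_r/(a+X_r)$ and $\lambda_r-\sigma'$ are both positive and increasing. So (V) holds. $\square$

*Example ($N=2$).* From $v_0=(0,0)$, $v_1=(1,0)$, $h^*=-1$ we get $\sigma^*=1$, $\mu_1=0$. Choose $h^{**}=-\frac12$, so $\sigma'=\frac12$, and $\beta=1$, $\gamma=\frac34$. Then $v_2=(2,\frac34)$ and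
$$Q_{\{1\}}=(0,-1),\qquad Q_{\{2\}}=(1,-1),\qquad Q_{[1,2]}=(0,-\tfrac12).$$
From $Q_{\{1\}}$ the slopes to $v_1,v_2$ are $1>\frac78$, so only $v_1$ is seen. From $Q_{[1,2]}$ they are $\frac12<\frac58$, so both are seen.

**Three additions.** From now on use the configuration of Lemma 6 with $N=2^k$, where $k$ was fixed in Section 4; $O=Q_{[1,N]}$ and $\sigma^*=s(O,v_N)$ refer to it.

**(A1) A second point for each singleton,** because Lemma 3(i) needs two pockets. Let $h'_{\{i\}}=h_{\{i\}}-1$ and $Q'_{\{i\}}=(x_{i-1},h'_{\{i\}})$. For $r>i$ the difference $s((x_{i-1},h),v_i)-s((x_{i-1},h),v_r)$ increases when $h$ is lowered. So $Q'_{\{i\}}$ also satisfies (V) for $I=\{i\}$. It also satisfies (L), since lowering a point increases its slope to $v_N$.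

**(A2) For fixed $i$, the heights of all points $Q_{[i,j]}$ and $Q'_{\{i\}}$ are distinct,** so that the pockets can be separated. Let $j<j''$. A point satisfying (V) for $[i,j]$ has a larger slope to $v_j$ than to $v_{j''}$, while a point satisfying (V) for $[i,j'']$ has a larger slope to $v_{j''}$ than to $v_j$. So points for different $j$ differ; this covers $Q'_{\{i\}}$ against $Q_{[i,j]}$ with $j>i$. Finally $h'_{\{i\}}\ne h_{\{i\}}$.

**(A3) A right end $b$,** so that $v_N$ becomes inner, $b$ is hidden from all pockets, and the terrain can be closed by Lemma 1. Since $h_{[1,N]}<y_0$, we have $s(v_0,v_N)<\sigma^*$. Choose $\tau$ with $s(v_0,v_N)<\tau<\sigma^*$ and let $b=v_N+(1,\tau)$. Let $Q$ be one of the points $Q_I$ or $Q'_I$, $I=[i,j]$. By (L), $\tau<s(Q,v_N)$, so by the mediant property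
$$s(Q,b)<s(Q,v_N)\le s(Q,v_j).$$
Also $s(v_0,b)>s(v_0,v_N)\ge s(v_0,v_r)$ by the mediant property and (U), so $v_1,\dots,v_N$ lie strictly below segment $v_0b$.

*Example ($N=2$, continued).* $Q'_{\{1\}}=(0,-2)$ and $Q'_{\{2\}}=(1,-2)$. Here $s(v_0,v_2)=\frac38$ and $\sigma^*=\frac58$; take $\tau=\frac12$, so $b=(3,\frac54)$. From $Q_{[1,2]}$ the slope to $b$ is $\frac7{12}<\frac58$; from $Q_{\{1\}}$ it is $\frac34<\frac78$; from $Q_{\{2\}}$ it is $\frac98<\frac74$. And $s(v_0,b)=\frac5{12}>\frac38$.

## 7. Sites on steep parabolas

We cannot place pockets at the points $Q$ themselves: several of them share a vertical line, and a pocket at $Q$ must not see $v_{i-1}$, its neighbors on that line, or anything further left. Both problems disappear if the points below $v_{i-1}$ are moved slightly to the right, onto a very steep concave parabola with apex $v_{i-1}$, and each pocket is laid along the tangent. Everything else on the parabola is then below the tangent, and so is everything further left.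

*Plain sites:* $v_0,v_1,\dots,v_N,b$.

*T-sites:* one for each $Q_I$ with $|I|\ge2$, and two for each singleton $\{i\}$, from $Q_{\{i\}}$ and $Q'_{\{i\}}$. There are $(N-1)+2N=3N-1$ of them. Let $\delta>0$. The T-site coming from $Q=(x_{i-1},h)$, with $d=y_{i-1}-h>0$, is the point
$$q=(x_{i-1}+\delta\sqrt d,\;y_{i-1}-d)$$
on the concave parabola $y=y_{i-1}-((x-x_{i-1})/\delta)^2$. It carries the tangent line $\ell_q$ of slope $\sigma_q=-2\sqrt d/\delta$. These T-sites form *stack* $i-1$, $1\le i\le N$. By (A2) they are distinct points with distinct $x$-coordinates. For small $\delta$, stack $i-1$ lies strictly between $v_{i-1}$ and $v_i$ in $x$-order.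

*Example ($N=2$).* Stack $0$ has sites $(\delta/\sqrt2,-\frac12)$ for $[1,2]$ and $(\delta,-1)$, $(\sqrt2\,\delta,-2)$ for $\{1\}$. Stack $1$ has $(1+\delta,-1)$, $(1+\sqrt2\,\delta,-2)$ for $\{2\}$. The tangent at the first site has slope $-\sqrt2/\delta$, and at $x=0,\ \delta,\ \sqrt2\,\delta$ it has heights $\frac12,\ \frac12-\sqrt2,\ -\frac32$, above $v_0$ and above the two other sites of its stack (whose heights are $0,-1,-2$).

**Definition (blocked, clear).** A site $z$ is *blocked* from $q$ if some plain site strictly between them (in $x$) is strictly above segment $qz$. It is *clear* from $q$ if all sites strictly between are strictly below segment $qz$. *Example:* if no site lies strictly between $q$ and $z$, then $z$ is clear from $q$. In the $N=2$ configuration, Lemma 7 below shows that for small $\delta$ the site $v_2$ is blocked (by $v_1$) from the T-sites of $\{1\}$, and clear from the T-site of $[1,2]$.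

**Lemma 7.** For all sufficiently small $\delta>0$, for each T-site $q$ in stack $i-1$ belonging to $I=[i,j]$:

1. $v_r$ ($r\le i-1$), all other T-sites of stack $i-1$, and all T-sites of stacks $<i-1$ are strictly below $\ell_q$.
2. $v_r$, $r\in I$, is strictly above $\ell_q$ and clear from $q$.
3. $v_r$ ($j<r\le N$) and $b$ are blocked from $q$ by $v_j$.
4. Every T-site in a stack $r\ge i$ is blocked from $q$.

Moreover all sites other than $v_0,b$ are strictly below segment $v_0b$.

*Proof.* As $\delta\to0$, $q\to Q$ (the point from which $q$ comes) and $\sigma_q\to-\infty$. There are finitely many sites, so it suffices to obtain each assertion for small $\delta$ separately.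

*(1): hiding the left and the stack.* Points of the same strictly concave parabola (including its apex $v_{i-1}$) other than $q$ are strictly below the tangent at $q$. The remaining sites listed are to the left of $q$ at horizontal distance bounded below, and have bounded heights, while the height of $\ell_q$ at their abscissas tends to $+\infty$.

*(2): keeping the wanted vertices visible.* $v_r$ is to the right of $q$ at horizontal distance bounded below, where the height of $\ell_q$ tends to $-\infty$; so $v_r$ is above $\ell_q$. The sites strictly between $q$ and $v_r$ are of three types.

- The $v_t$ with $i\le t<r$. By (V), $v_t$ is strictly below segment $Qv_r$, hence strictly below $qv_r$ for small $\delta$.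
- The T-sites of stacks $t$ with $i\le t<r$. Each converges to a point strictly below $v_t$ on the same vertical, so it too is strictly below $qv_r$ for small $\delta$.
- The T-sites of stack $i-1$ to the right of $q$. They have a larger value of $d$, so they are lower than $q$ by a fixed amount, at horizontal distance tending to $0$, while $s(q,v_r)$ stays bounded. So they are strictly below $qv_r$.

*(3): hiding the later vertices.* By (V) and (A3), $v_j$ is strictly above the segments $Qv_r$ ($r>j$) and $Qb$. Hence it is strictly above $qv_r$ and $qb$ for small $\delta$.

*(4): hiding the later stacks.* A T-site $z$ of stack $r\ge i$ converges to a point strictly below $v_r$ on the vertical through $v_r$, and $x_q<x_r<x_z$, where $x_q,x_z$ are the abscissas of $q$ and $z$. The slope of $qz$ stays bounded because the horizontal distance from $q$ to $z$ is bounded below, and $x_z-x_r\to0$. So at $x_r$ the segment $qz$ has a height tending to one strictly less than $y_r$. Thus $v_r$ blocks.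

*Last claim.* It was shown for $v_1,\dots,v_N$ in (A3). T-sites of stack $i-1$ converge to points strictly below $v_{i-1}$ on the same vertical, and $v_{i-1}$ is on or below segment $v_0b$. $\square$

Fix such a $\delta$, also so small that for $1\le r<N$

(S) $\;s(v_r,q)<s(q',v_r)$ for the first T-site $q$ of stack $r$ and the last T-site $q'$ of stack $r-1$.

This is possible because $s(v_r,q)=-\sqrt d/\delta\to-\infty$ (with the $d$ of $q$), while $s(q',v_r)$ stays bounded. Every stack is nonempty, since it contains the T-sites of a singleton.

## 8. Substituting hard terrains for the T-sites

Now each T-site becomes a pocket. For each T-site $q=(q_x,q_y)$ choose a $k$-hard terrain $T^{(q)}$ with no three consecutive vertices collinear, and replace $q$ by the copy $T_q=\varphi_q(T^{(q)})$,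
$$\varphi_q(x,y)=(q_x+\varepsilon x,\;q_y+\varepsilon\sigma_qx+\varepsilon^2y).$$
The copy has width of order $\varepsilon$ and is laid along $\ell_q$, and its own shape is flattened further: a slope $t$ becomes $\sigma_q+\varepsilon t$. As $\varepsilon\to0$ all vertices of $T_q$ converge to $q$, and all slopes inside $T_q$ converge to $\sigma_q$. For small $\varepsilon>0$ the copies occupy disjoint $x$-ranges in the order of the sites. Together with the plain sites they form a terrain $R$ with ends $v_0$ and $b$. For $k=1$ and three-point copies, $R$ has $4+5\cdot3=19$ vertices.

**Lemma 8.** For small $\varepsilon>0$, for each T-site $q$ belonging to $I$: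

(a) every inner vertex $u$ of $T_q$ satisfies $N_R[u]=N_{T_q}[u]\cup\{v_r:r\in I\}$, and the visibility graph induced on $T_q$ is that of $T^{(q)}$;

(b) every vertex of $T_q$ (ends included) sees $v_r$ for every $r\in I$.

That is, $T_q$ is a pocket for $I$.

*Proof.* **Inside the copy.** Since $t\mapsto\sigma_q+\varepsilon t$ is increasing, $\varphi_q$ preserves comparison of slopes. Only vertices of $T_q$ lie between two vertices of $T_q$, so visibility inside the copy is that of $T^{(q)}$.

Now let $u\in T_q$, let $z\ne q$ be a site, and let $w$ be a vertex at site $z$: that is, $w=z$ if $z$ is plain, and $w\in T_z$ otherwise.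

**Sites below the tangent are hidden from inner vertices.** Let $z$ be strictly below $\ell_q$ and $u$ inner in $T_q$. Suppose $z$ is to the right of $q$. As $\varepsilon\to0$, $s(u,w)\to s(q,z)<\sigma_q$, while the slope from $u$ to the right end of $T_q$ (a vertex different from $u$, and between $u$ and $w$) tends to $\sigma_q$. So the right end is strictly above segment $uw$, and $u$ does not see $w$. If $z$ is to the left, then $s(w,u)\to s(z,q)>\sigma_q$, while the slope from the left end of $T_q$ to $u$ tends to $\sigma_q$. So the left end is strictly above segment $wu$, and $u$ does not see $w$. This is where "inner" is used.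

**Blocked sites are hidden.** If $z$ is blocked from $q$ by a plain site, then by continuity that plain site is strictly above segment $uw$ for all $u\in T_q$ and all $w$ at $z$. So $u$ and $w$ do not see each other.

**The wanted vertices are seen.** Let $z=v_r$, $r\in I$, and let $u$ be any vertex of $T_q$. Vertices at sites strictly between $q$ and $v_r$ are strictly below $uv_r$ by clearness (Lemma 7(2)) and continuity. Vertices of $T_q$ to the right of $u$ are strictly below $uv_r$, because slopes from $u$ to them tend to $\sigma_q$ while $s(u,v_r)\to s(q,v_r)>\sigma_q$. So $u$ sees $v_r$.

By Lemma 7 these cases cover all sites other than $q$: part 1 lists sites below $\ell_q$, parts 3 and 4 blocked sites, part 2 the $v_r$ with $r\in I$. So among vertices outside $T_q$, exactly the $v_r$, $r\in I$, are visible from inner vertices of $T_q$. The requirements are finitely many strict inequalities, each valid for all small $\varepsilon$, so a common $\varepsilon$ exists. $\square$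

**The closing condition.** By the last claim of Lemma 7 and continuity, for small $\varepsilon$ all inner vertices of $R$ lie strictly below segment $v_0b$.

**No three consecutive vertices of $R$ are collinear, for small $\varepsilon$.** Consider the middle vertex of such a triple.

- If it is an inner vertex of a copy, the triple lies in the copy. The property is inherited from $T^{(q)}$, because $\varphi_q$ is an invertible affine map.
- If it is an end of $T_q$, with $q$ in stack $i-1$, the slope of its edge inside $T_q$ tends to $\sigma_q$. The slope of its other edge tends to the slope between $q$ and the neighboring site, and this site is not on $\ell_q$: a neighboring site in the same stack, or $v_{i-1}$, is strictly below $\ell_q$, and a following $v_i$ is strictly above, by Lemma 7(1),(2) (note $i\in I$). So the two limits differ.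
- If it is $v_r$, $1\le r<N$, the two edge slopes tend to the two different slopes in (S).
- If it is $v_N$, the preceding site is the last T-site $q$ of stack $N-1$. It belongs to $\{N\}$, the only dyadic interval starting at $N$ (here $N=2^k\ge2$). By Lemma 7(3), $v_N$ is strictly above segment $qb$, so the two edge slopes at $v_N$ tend to different limits.

Fix $\varepsilon$ so that all this holds.

## 9. $R$ is $(k+1)$-hard

Suppose some coloring of a subset of $V(R)$ uses at most $k$ colors and satisfies all inner vertices of $R$. Let $C$ be a set of exactly $k$ colors containing all the colors used. The vertices $v_1,\dots,v_N$ and all vertices of the copies are inner in $R$, since the ends are $v_0$ and $b$. By Lemma 8, $R$ contains two disjoint pockets for each singleton and one for each larger dyadic interval.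

**Step 1: every $v_i$ is colored.** This is Lemma 3(i), applied to the two copies belonging to $\{i\}$.

**Step 2: on every dyadic interval of size at least $2$ some color occurs exactly once.** This is Lemma 3(ii), applied to the copy belonging to that interval.

**Step 3: counting colors.** By Lemma 5, the interval $[1,N]$ of size $2^k$ carries at least $k+1$ colors. But $|C|=k$, a contradiction. So $R$ is $(k+1)$-hard.

**Step 4: counting vertices.** $R$ has $N+2$ plain vertices and $3N-1$ copies. With all $T^{(q)}$ of size $n_k$, the number of vertices is
$$2^k+2+(3\cdot2^k-1)\,n_k=n_{k+1}.$$
By the induction hypothesis, suitable $k$-hard terrains of every size at least $n_k$ are available. Using a larger one at one site yields every $n\ge n_{k+1}$. Together with the closing condition and the collinearity check of Section 8, this proves Proposition 2. $\square$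

For $k=1$ the argument reads: with one color available, each of $v_1,v_2$ must be a guard, since otherwise it would see that color in both of its two pockets; then the middle vertex of the pocket for $[1,2]$ sees the color on both $v_1$ and $v_2$, and is not satisfied.

## 10. Polygons with $4955$ vertices and the growth rate

**From terrains to polygons.** Let $k\ge2$ and $n\ge n_k$. Proposition 2 gives a $k$-hard terrain with $n$ vertices whose inner vertices lie strictly below the segment joining its ends, and with no three consecutive vertices collinear. By Lemma 1, its $x$-monotone chain and this segment bound a simple polygon $P$ with $n$ vertices, and $G(P)$ is the visibility graph of the terrain. A conflict-free coloring of $G(P)$ satisfies in particular all inner vertices, so it uses at least $k$ colors. For $k=4$,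
$$n_2=4+5\cdot3=19,\qquad n_3=6+11\cdot19=215,\qquad n_4=10+23\cdot215=4955,$$
so some polygon with $4955$ vertices has no conflict-free coloring with at most $3$ colors. This proves Theorem A; the conjecture is false.

**The growth rate.** The purpose of this step is to bound $n_k$ from above. First, $2^k+2\le n_k$ for $k\ge2$: this holds for $k=2$ since $6\le19$, and inductively $n_{k+1}\ge2n_k\ge2^{k+1}+2$. Hence
$$n_{k+1}=(2^k+2-n_k)+3\cdot2^kn_k\le3\cdot2^k\,n_k\qquad(k\ge2).$$
Multiplying these inequalities, with $2+3+\dots+(k-1)=\frac{k(k-1)}2-1$,
$$n_k\le19\cdot3^{k-2}\cdot2^{k(k-1)/2-1},\qquad\text{so}\qquad\log_2n_k\le\frac{k^2}2+O(k).$$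
Given $n\ge19$, take the largest $k$ with $n_k\le n$; then $k\ge2$, and some $n$-vertex polygon needs at least $k$ colors. Since $n<n_{k+1}$,
$$\log_2n<\log_2n_{k+1}\le\frac{k^2}2+O(k).$$
In particular $k\to\infty$ as $n\to\infty$, so the right side is $\frac{k^2}2(1+o(1))$, and therefore $k\ge(\sqrt2-o(1))\sqrt{\log_2n}$. This proves Theorem B. $\blacksquare$
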